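\title{Unipotent cycles and the cohomology of $SL_{2m}(\mathbb Z)$ in degree $m^2-1$}

\begin{abstract}
We prove that $H^{m^2-1}(SL_{2m}(\mathbb Z),\mathbb C)\neq0$ for every $m\ge1$. The number $m^2-1$ is the dimension of the unipotent radical $U$ of the parabolic subgroup of type $(m-1,m+1)$, and we show that the fundamental class of the torus $U(\mathbb Z)\backslash U(\mathbb R)$ is non-zero in the homology of $SL_{2m}(\mathbb Z)$. It is detected by the Poincar\'e dual of the locus of quadratic forms for which $\mathbb Z^{2m}$ splits orthogonally into summands of ranks $m-1$ and $m+1$. The same construction attaches linearly independent classes in $H^*(SL_n(\mathbb Z),\mathbb R)$ to the partitions of $n$ that satisfy a parity condition, and it shows that $\dim H^{m^2-1}(SL_{2m}(\mathbb Z),\mathbb C)$ is unbounded.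
\end{abstract}

\section{Introduction}

\subsection*{The problem}
Let $SL_n(\mathbb Z)$ be the group of integer $n\times n$ matrices of determinant $1$, let $H^q(SL_n(\mathbb Z),\mathbb C)$ be its group cohomology with trivial complex coefficients, and let $\mathbb A$ be the ring of ad\`eles of $\mathbb Q$. For $n=2m$, the degree $m^2$ is the lowest degree in which a tempered cuspidal automorphic representation of $SL_n(\mathbb A)$ can have cohomology, so $m^2-1$ is the degree just outside the tempered cuspidal range. It is known that $H^{m^2-1}(SL_{2m}(\mathbb Z),\mathbb C)$ is non-zero for $m=1,2,3,4$; in particular $H^8(SL_6(\mathbb Z),\mathbb C)\ne0$, and $H^{15}(SL_8(\mathbb Z),\mathbb C)$ is two-dimensional. The following problem is posed in \cite{SLn}.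
\begin{quote}
\emph{Determine for which $m\ge5$ the cohomology $H^{m^2-1}(SL_{2m}(\mathbb Z),\mathbb C)$ is non-zero.}
\end{quote}
The answer is: for all of them.

\begin{theorem}\label{thm:A}
For all $m\ge1$, $H^{m^2-1}(SL_{2m}(\mathbb Z),\mathbb C)\neq0$. The same holds for every finite-index subgroup of $SL_{2m}(\mathbb Z)$.
\end{theorem}

The proof uses no automorphic forms. It starts from the factorization $m^2-1=(m-1)(m+1)$. The matrices $\left(\begin{smallmatrix}1&*\\0&1\end{smallmatrix}\right)$ with diagonal blocks of sizes $m-1$ and $m+1$ form a subgroup $\mathbb Z^{m^2-1}$ of $SL_{2m}(\mathbb Z)$, and the top homology class of this subgroup is a candidate for a non-zero class in $H_{m^2-1}(SL_{2m}(\mathbb Z),\mathbb R)$. It costs nothing to treat all block shapes at once.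

\subsection*{Unipotent cycles}
A \emph{composition} of $n$ is a tuple $\mu=(\mu_1,\dots,\mu_r)$ of positive integers with sum $n$; a \emph{partition} of $n$ is a multiset $\lambda=\{n_1,\dots,n_k\}$ of positive integers with sum $n$, and its \emph{orderings} are the compositions with these entries. Put
\[
e_2(\lambda)=\sum_{i<j}n_in_j=\frac12\Big(n^2-\sum_jn_j^2\Big),
\]
and define $e_2(\mu)$ in the same way. Given $\mu$, split the standard basis $e_1,\dots,e_n$ into consecutive blocks of sizes $\mu_1,\dots,\mu_r$, let $E_i\subset\mathbb Z^n$ be the span of the $i$-th block, and put $F_i=E_1\oplus\dots\oplus E_i$, $F_0=0$. Let $U=U_\mu$ be the group of block upper unitriangular matrices, that is, of matrices that preserve each $F_i$ and act trivially on each $F_i/F_{i-1}$. Then $U(\mathbb R)$ is diffeomorphic to $\mathbb R^{e_2(\mu)}$.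

The quotient $T=U(\mathbb Z)\backslash U(\mathbb R)$ is compact. Indeed, left multiplication by elements of $U(\mathbb Z)$ can add to a row $i$ an integer multiple of a row $j$ of a later block, and row $j$ has the entry $1$ in column $j$ and its other non-zero entries in still later blocks. Going through each row from left to right, one brings all entries above the diagonal blocks into $[0,1]$. So $U(\mathbb R)=U(\mathbb Z)K$, where $K$ is the compact set of elements with these entries in $[0,1]$. A left invariant volume form orients $T$, and $T$ is a $K(U(\mathbb Z),1)$. We write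
\[
[U_\mu]\in H_{e_2(\mu)}(SL_n(\mathbb Z),\mathbb R)
\]
for the image of the fundamental class of $T$ under the inclusion $U(\mathbb Z)\subset SL_n(\mathbb Z)$. It is defined up to sign.

When should $[U_\mu]$ be non-zero? Inner automorphisms act trivially on homology, so $[U_\mu]=0$ as soon as some element of $SL_n(\mathbb Z)$ normalizes $U(\mathbb Z)$ and reverses the orientation of $T$. A determinant computation with block diagonal matrices shows that this happens when two parts have different parity (part (3) of Theorem~\ref{thm:B}). For $n=2m$ and two parts $m-a$, $m+a$ the parities always agree, so this obstruction is absent and one may guess that the class survives. The guess needs one correction. For $n=2$ and $\mu=(1,1)$ the class lies in $H_1(SL_2(\mathbb Z),\mathbb R)$, which vanishes because $SL_2(\mathbb Z)$ is generated by two elements of finite order. Equal parts therefore call for a further condition.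

\begin{definition}\label{def:adm}
A partition $\lambda=\{n_1,\dots,n_k\}$ of $n$ is \emph{admissible} if
\begin{itemize}
\item[(i)] all $n_j$ have the same parity, and
\item[(ii)] every value $d$ that occurs more than once satisfies $d\equiv0,3\pmod4$, that is, $d(d+1)/2$ is even.
\end{itemize}
\end{definition}

Let $P_n$ be the cone of positive definite quadratic forms on $\mathbb R^n$, let $X=P_n/\mathbb R_{>0}$ be the symmetric space, and let $\Gamma'\subset SL_n(\mathbb Z)$ be the principal congruence subgroup of level $3$. The group $GL_n(\mathbb Z)$ acts on $H^*(SL_n(\mathbb Z),\mathbb R)$ by conjugation, through the quotient $GL_n(\mathbb Z)/SL_n(\mathbb Z)=\{\pm1\}$.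

\begin{theorem}\label{thm:B}
Let $n\ge1$.
\begin{itemize}
\item[(1)] If $\lambda$ is an admissible partition of $n$, there is a class $\eta_\lambda\in H^{e_2(\lambda)}(SL_n(\mathbb Z),\mathbb R)$ with $\langle\eta_\lambda,[U_\mu]\rangle=\pm1$ for every ordering $\mu$ of $\lambda$.
\item[(2)] For every $N$, $\dim H^N(SL_n(\mathbb Z),\mathbb C)$ is at least the number of admissible partitions $\lambda$ of $n$ with $e_2(\lambda)=N$.
\item[(3)] If the parts of a composition $\mu$ do not all have the same parity, then $[U_\mu]=0$. Hence for pairwise distinct parts, $[U_\mu]\ne0$ if and only if all parts have the same parity.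
\item[(4)] If all parts of the admissible partition $\lambda$ are even, $\eta_\lambda$ is invariant under $GL_n(\mathbb Z)$. If all parts are odd, it transforms under $GL_n(\mathbb Z)$ by $\det^{\,n+1}$.
\item[(5)] If the admissible partition $\lambda$ has at least two parts, the restriction of $\eta_\lambda$ to $H^*(\Gamma',\mathbb R)=H^*(\Gamma'\backslash X,\mathbb R)$ is not in the image of compactly supported cohomology.
\end{itemize}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}(1)]
For $m\ge2$ the partition $\{m-1,m+1\}$ of $2m$ has distinct parts of equal parity, so it is admissible, and $e_2=m^2-1$. For $m=1$ take $\lambda=\{2\}$; the group in question is $H^0$. Restriction to a subgroup of finite index is injective with complex coefficients (fact (b) in Section~\ref{sec:dual}).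
\end{proof}

\begin{corollary}\label{cor:C}
Let $\tau$ denote the number of positive divisors.
\begin{itemize}
\item[(1)] $H^{m^2-1}(GL_{2m}(\mathbb Z),\mathbb C)\neq0$ for $m$ odd, and $H^{m^2-1}(GL_{2m}(\mathbb Z),\mathbb C\otimes\det)\neq0$ for $m$ even.
\item[(2)] $H^{m^2}(SL_{2m}(\mathbb Z),\mathbb C)\neq0$ for $m\equiv0,3\pmod4$.
\item[(3)] Let $m\ge3$ be odd. Then $\dim H^{m^2-1}(SL_{2m}(\mathbb Z),\mathbb C)\ge c(m)$, where
\[
c(m)=\tfrac12\,\tau\Big(\frac{m^2+3}{4}\Big)\ \text{ if }3\nmid m,\qquad c(m)=\tau\Big(\frac{m^2+3}{12}\Big)\ \text{ if }3\mid m.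
\]
In particular $\dim H^{m^2-1}(SL_{2m}(\mathbb Z),\mathbb C)$ is unbounded as $m$ varies.
\end{itemize}
\end{corollary}

These are lower bounds; we do not determine the dimension of $H^{m^2-1}(SL_{2m}(\mathbb Z),\mathbb C)$ for general $m$. The bound in Theorem~\ref{thm:B}(2) is not always sharp. The admissible partitions of $8$ are $\{8\}$, $\{2,6\}$, $\{4,4\}$, $\{1,7\}$, $\{3,5\}$, with $e_2=0,12,16,7,15$, so the bound for the two-dimensional space $H^{15}(SL_8(\mathbb Z),\mathbb C)$ is $1$.

\subsection*{The method}
To show that a cycle is not a boundary, we intersect it with a closed submanifold of complementary dimension. The cycle is an orbit $U(\mathbb R)x_0$ in $P_n$, taken modulo $U(\mathbb Z)$. The submanifold is the locus of forms for which the lattice $\mathbb Z^n$ splits orthogonally into sublattices of ranks $n_1,\dots,n_k$; its codimension is $e_2(\lambda)$. Three things have to be proved: the locus maps properly to the quotient of $P_n$; it has an orientation invariant under $SL_n(\mathbb Z)$, which is where admissibility enters; and for $x_0$ far out in the cusp the orbit meets the locus in a single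 $U(\mathbb Z)$-orbit of points. Section~\ref{sec:small} shows all three in ranks $2$ and $4$. Section~\ref{sec:dual} constructs $\eta_\lambda$, Section~\ref{sec:cusp} finds the orthogonal splittings of forms in the cusp, and Section~\ref{sec:int} computes the intersection number. Sections~\ref{sec:sym} and \ref{sec:count} contain the remaining proofs.

\section{Two small cases}\label{sec:small}

We write $x(v)$ for the value of a quadratic form $x$ and $x(v,w)$ for the associated bilinear form, with $x(v,v)=x(v)$. The group $GL_n(\mathbb R)$ acts on $P_n$ by $(gx)(v)=x(g^{-1}v)$. A \emph{decomposition} is an unordered family $D=\{D_1,\dots,D_l\}$ of non-zero subgroups with $\mathbb Z^n=\bigoplus_jD_j$; its \emph{type} is the partition formed by the ranks of the $D_j$. The \emph{split locus} $P_D\subset P_n$ is the set of forms for which the $D_j$ are pairwise orthogonal. A form on $\mathbb Z^d$ is \emph{indecomposable} if $\mathbb Z^d$ is not an orthogonal sum of two non-zero subgroups.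

\subsection*{Rank two: the picture, and the failure of orientation}
Every $x\in P_2$ is uniquely of the form $x(\xi_1,\xi_2)=r|\xi_1+\xi_2z|^2$ with $r>0$ and $\operatorname{Im}z>0$, so $X$ is the upper half-plane. Let $D=\{\mathbb Zv,\mathbb Zw\}$ with $v=(a,b)$, $w=(c,d)$, $ad-bc=\pm1$. The condition $x(v,w)=0$ reads
\[
ac+(ad+bc)\operatorname{Re}z+bd\,|z|^2=0 .
\]
If $bd\neq0$, this is the semicircle with endpoints $-a/b$ and $-c/d$, of diameter $1/|bd|\le1$. If $b=0$, then $a,d\in\{\pm1\}$ and we get the vertical line $\operatorname{Re}z=-c/d\in\mathbb Z$. The matrix $\left(\begin{smallmatrix}1&s\\0&1\end{smallmatrix}\right)$ sends $z$ to $z-s$, so for $\mu=(1,1)$ the orbits of $U(\mathbb R)$ are the horizontal lines. A line of height greater than $\frac12$ passes above all semicircles and crosses only the vertical lines, which form one orbit of $U(\mathbb Z)$ (Figure~\ref{fig:farey}). Modulo $U(\mathbb Z)$ there is exactly one crossing, and it is transverse.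

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.5]
\draw (-1.3,0)--(2.3,0);
\foreach \n in {-1,0,1,2} {
  \draw (\n,0)--(\n,1.2);
  \node[below] at (\n,0) {$\n$};
}
\foreach \n in {-1,0,1} {
  \draw ({\n+1},0) arc (0:180:0.5);
  \draw ({\n+0.5},0) arc (0:180:0.25);
  \draw ({\n+1},0) arc (0:180:0.25);
  \draw ({\n+0.3333},0) arc (0:180:0.1667);
  \draw ({\n+0.5},0) arc (0:180:0.0833);
  \draw ({\n+0.6667},0) arc (0:180:0.0833);
  \draw ({\n+1},0) arc (0:180:0.1667);
}
\draw[dashed] (-1.3,0.85)--(2.3,0.85);
\draw[very thick] (-0.5,0.85)--(0.5,0.85);
\fill (0,0.85) circle (0.03);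
\end{tikzpicture}
\caption{Binary forms up to scaling, as points of the upper half-plane. The vertical lines and semicircles (a few are drawn) are the forms for which $\mathbb Z^2$ is an orthogonal sum of two rank one sublattices. The dashed line is an orbit of the real upper unitriangular matrices at height greater than $\frac12$. A fundamental domain for the integral ones (thick) meets the split loci in one point.}
\label{fig:farey}
\end{figure}

One crossing does not yet give an intersection number. The element $e_1\mapsto e_2$, $e_2\mapsto-e_1$ of $SL_2(\mathbb Z)$ stabilizes $D^0=\{\mathbb Ze_1,\mathbb Ze_2\}$ and sends the form $y_1\xi_1^2+y_2\xi_2^2$ to $y_2\xi_1^2+y_1\xi_2^2$. It reverses the orientation of $P_{D^0}$, so the split loci cannot be oriented in an $SL_2(\mathbb Z)$-invariant way. This agrees with the vanishing of $[U_{(1,1)}]$.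

\subsection*{Rank four: the case $m=2$}
Take $\mu=(1,3)$, write vectors as $(\xi_1,\xi')$ with $\xi'\in\mathbb R^3$, and let $u_s(\xi_1,\xi')=(\xi_1+s\cdot\xi',\xi')$ for $s\in\mathbb R^3$. These are the elements of $U(\mathbb R)$, and $T=\mathbb R^3/\mathbb Z^3$. Let $A$ be the ternary form with Gram matrix $\left(\begin{smallmatrix}2&-1&0\\-1&2&-1\\0&-1&2\end{smallmatrix}\right)$. It takes even values on $\mathbb Z^3$, so its minimum on non-zero vectors is $2$. It is indecomposable: in an orthogonal splitting a vector of value $2$ cannot have two non-zero components, so each basis vector lies in one summand, and consecutive basis vectors are not orthogonal, so all three lie in the same summand. Fix $0<t<2$, put $x_0=t\xi_1^2+A(\xi')$, and consider the orbit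
\[
x_s=u_sx_0=t(\xi_1-s\cdot\xi')^2+A(\xi'),\qquad s\in\mathbb R^3 .
\]

\emph{Claim: if $\mathbb Z^4=D_1\oplus D_2$ is an $x_s$-orthogonal sum of non-zero subgroups, then $s\in\mathbb Z^3$ and $\{D_1,D_2\}=u_s\{E_1,E_2\}$.} An integral vector with $\xi'\neq0$ has $x_s\ge2>t$, so the integral vectors with $x_s\le t$ are $0$ and $\pm e_1$. The two components of $e_1$ in $D_1$ and $D_2$ have value at most $x_s(e_1)=t$ and are not both zero, so $e_1$ lies in one summand, say $D_1$. The orthogonal complement of $e_1$ is the hyperplane $W=\{\xi_1=s\cdot\xi'\}$, on which $x_s$ equals $A(\xi')$. It contains $D_2$, and the orthogonal projection to $W$ maps $D_1$ into $D_1\otimes\mathbb R$ and does not change $\xi'$. Hence $\mathbb Z^3=\mathbb Z^4/\mathbb Ze_1=D_1/\mathbb Ze_1\oplus D_2$ is an orthogonal sum for $A$. As $A$ is indecomposable and $D_2\ne0$, we get $D_1=\mathbb Ze_1$, and $D_2\subset W$ maps onto $\mathbb Z^3$. So $s\cdot\xi'\in\mathbb Z$ for all $\xi'\in\mathbb Z^3$, that is, $s\in\mathbb Z^3$, and $D_2=u_sE_2$.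

Thus the $3$-torus meets the split loci of type $\{1,3\}$, which have dimension $1+6=7$ in the $10$-dimensional cone $P_4$, in one point. Completing the square shows that $(s,y)\mapsto u_sy$ is a coordinate system $\mathbb R^3\times(P_1\times P_3)\to P_4$; in it the orbit is $\{y=x_0\}$ and the split locus of $\{E_1,E_2\}$ is $\{s=0\}$, so the crossing is transverse. This time the orientation behaves well: an element $(\pm1,h)$ of the stabilizer of $\{E_1,E_2\}$ acts trivially on $P_1$ and with determinant $(\det h)^{-4}=1$ on ternary forms. The intersection number is $\pm1$, and $H^3(SL_4(\mathbb Z),\mathbb C)\neq0$.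

Both choices were needed to make the count so simple. A low horizontal line in Figure~\ref{fig:farey} crosses many semicircles; the smallness of $t$ plays the part of the height. And if $A$ is replaced by $\xi_2^2+\xi_3^2+\xi_4^2$, then $e_2$ is $x_s$-orthogonal to $e_1,e_3,e_4$ whenever the coordinate of $s$ at $e_2$ vanishes, and the torus meets a single split locus of type $\{1,3\}$ in a surface.

\section{The dual class of the split locus}\label{sec:dual}

\subsection*{Standard facts}
We use the following.
\begin{itemize}
\item[(a)] If a group $\Delta$ acts freely and properly discontinuously on a contractible manifold $Y$, the homology and cohomology of $\Delta$ with real coefficients are those of $\Delta\backslash Y$, and the cohomology is computed by differential forms. If a subgroup $\Delta_1\subset\Delta$ acts in the same way on $Y_1$ and $Y_1\to Y$ is a $\Delta_1$-equivariant smooth map, then $\Delta_1\backslash Y_1\to\Delta\backslash Y$ induces on (co)homology the maps that belong to the inclusion $\Delta_1\subset\Delta$.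
\item[(b)] (Transfer.) If $\Delta_1\subset\Delta$ has finite index and $V$ is a real or complex representation of $\Delta$, the restriction $H^*(\Delta,V)\to H^*(\Delta_1,V)$ is injective. If $\Delta_1$ is normal, the image is $H^*(\Delta_1,V)^{\Delta/\Delta_1}$.
\item[(c)] Inner automorphisms of $\Delta$ act trivially on $H_*(\Delta,\mathbb R)$.
\item[(d)] (Poincar\'e duality.) For every oriented manifold $M$ of dimension $d$, compact or not, the pairing $(\alpha,\omega)\mapsto\int_M\alpha\wedge\omega$ gives an isomorphism $H^q(M,\mathbb R)\cong H^{d-q}_c(M,\mathbb R)^*$.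
\end{itemize}

\subsection*{The manifold $M$}
Let $\Gamma=SL_n(\mathbb Z)$. The cone $P_n$ is convex and open in the space of all quadratic forms, of dimension $d_n=n(n+1)/2$. For a compact set $Q\subset P_n$ there is $c>0$ with $x(v)\ge c|v|^2$ for all $x\in Q$, where $|v|$ is the standard norm; hence for every $R$ the set
\begin{equation}\label{eq:finite}
\Phi(Q,R)=\{v\in\mathbb Z^n:\ x(v)\le R\text{ for some }x\in Q\}\quad\text{is finite.}
\end{equation}
Let $R$ bound the values $x(e_i)$ for $x\in Q$. If $g\in GL_n(\mathbb Z)$ and $x,gx\in Q$, then $x(g^{-1}e_i)=(gx)(e_i)\le R$, so the columns of $g^{-1}$ lie in $\Phi(Q,R)$. Thus $GL_n(\mathbb Z)$ acts properly discontinuously with finite stabilizers. The group $\Gamma$ preserves the orientation of $P_n$, because $SL_n(\mathbb R)$ is connected.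

The stabilizers prevent $\Gamma\backslash P_n$ from being a $K(\Gamma,1)$, so we pass to the subgroup $\Gamma'$ of matrices congruent to $1$ modulo $3$. It is normal in $GL_n(\mathbb Z)$, of finite index, and torsion-free (Minkowski), so it acts freely. Hence $M=\Gamma'\backslash P_n$ is an oriented manifold, and by (a) and (b)
\begin{equation}\label{eq:inv}
H^*(\Gamma,\mathbb R)=H^*(M,\mathbb R)^{\Gamma/\Gamma'} .
\end{equation}

\subsection*{Local finiteness of the split loci}
A split locus $P_D$ is the intersection of $P_n$ with a linear subspace, and restriction of forms identifies it with $\prod_jP_{\operatorname{rk}D_j}$. If $D$ has type $\lambda$, then $P_D$ is cut out by the vanishing of the $e_2(\lambda)$ off-diagonal block entries of the Gram matrix, so $\dim P_D=d_n-e_2(\lambda)$. For $g\in GL_n(\mathbb Z)$ we have $gP_D=P_{gD}$. There are infinitely many decompositions, and the union of the loci could a priori accumulate inside $P_n$. The next lemma excludes this.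

\begin{lemma}\label{lem:finite}
A compact set $Q\subset P_n$ meets $P_D$ for only finitely many decompositions $D$, of any type.
\end{lemma}

\begin{proof}
Choose $R$ with $x(e_i)\le R$ for all $x\in Q$ and all $i$. Let $x\in Q\cap P_D$, and let $p_j:\mathbb Z^n\to D_j$ be the projections. They are orthogonal for $x$, so $x(p_je_i)\le x(e_i)\le R$. Hence $D_j$ is generated by the subset $\{p_je_1,\dots,p_je_n\}$ of the finite set $\Phi(Q,R)$ of \eqref{eq:finite}. Finitely many subgroups arise in this way, and so finitely many $D$.
\end{proof}

\begin{lemma}\label{lem:indec}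
For every $d\ge1$ the indecomposable forms are an open, dense, non-empty subset of $P_d$.
\end{lemma}

\begin{proof}
The complement is the union of the $P_D$ over the decompositions $D$ of $\mathbb Z^d$ with two members. By Lemma~\ref{lem:finite} this is a locally finite union of closed sets, hence closed. It is a countable union of intersections of $P_d$ with proper linear subspaces, so it has measure zero.
\end{proof}

\subsection*{The manifold $S$}
Fix a partition $\lambda=\{n_1,\dots,n_k\}$ of $n$, put $N=e_2(\lambda)$, and let $\mathcal D_\lambda$ be the set of decompositions of type $\lambda$. The group $GL_n(\mathbb Z)$ is transitive on $\mathcal D_\lambda$, since one can match bases. So is $\Gamma$, because the stabilizer of $D$ contains an element of determinant $-1$ that acts on $D_1$ with determinant $-1$ and trivially on the other members. Different loci can intersect each other (a form can split in several ways), so their union need not be a manifold. We take the disjoint union instead: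
\[
\hat S=\bigsqcup_{D\in\mathcal D_\lambda}P_D=\{(D,x):\ D\in\mathcal D_\lambda,\ x\in P_D\},\qquad \hat s:\hat S\to P_n,\quad(D,x)\mapsto x .
\]
The group $GL_n(\mathbb Z)$ acts on $\hat S$ and $\hat s$ is equivariant, so $\Gamma'$ acts freely and properly discontinuously on $\hat S$, as it does on $P_n$. Let $S=\Gamma'\backslash\hat S$, a manifold of dimension $d_n-N$, and let $s:S\to M$ be the induced map.

By Lemma~\ref{lem:finite}, the preimage $\hat s^{-1}(Q)$ of a compact set $Q\subset P_n$ is a finite union of compact sets $Q\cap P_D$; so $\hat s$ is proper. The map $s$ is proper as well: a compact subset of $M$ lies in the image of a compact $Q\subset P_n$, and its preimage under $s$ is a closed subset of the image of $\hat s^{-1}(Q)$.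

\subsection*{Orientation}
To integrate over $S$ and to descend from $\Gamma'$ to $\Gamma$ by \eqref{eq:inv}, we need an orientation of $\hat S$ that is invariant under $\Gamma$. This is the only step in the construction of $\eta_\lambda$ and in the computation of its values where admissibility is used. An element $h\in GL_d(\mathbb R)$ with eigenvalues $\alpha_1,\dots,\alpha_d$ acts on quadratic forms in $d$ variables with eigenvalues $\alpha_i^{-1}\alpha_j^{-1}$, $i\le j$, hence with determinant $(\det h)^{-(d+1)}$.

\begin{lemma}\label{lem:orient}
Let $\lambda$ be admissible. Then $\hat S$ has a $\Gamma$-invariant orientation. An element $g\in GL_n(\mathbb Z)$ changes it by the sign $1$ if all $n_j$ are odd, and by the sign $\det g$ if all $n_j$ are even.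
\end{lemma}

\begin{proof}
First let $g\in GL_n(\mathbb Z)$ stabilize some $D\in\mathcal D_\lambda$. It permutes the $D_j$ and preserves ranks. Fix bases of the $D_j$ and write $g=\sigma h$, where $h=(h_j)$ preserves each $D_j$ and $\sigma$ permutes members of equal rank, basis to basis. The locus $P_D$ is open in the direct sum of the spaces of quadratic forms on the $D_j\otimes\mathbb R$, and we compute the determinant of $g$ on this sum. The element $h$ contributes $\prod_j(\det h_j)^{n_j+1}$, as $\det h_j=\pm1$. The element $\sigma$ is a product of transpositions of two members of the same rank $d$; such a transposition exchanges two copies of a space of dimension $d(d+1)/2$ and contributes $(-1)^{d(d+1)/2}$, which is $1$ by (ii). By (i) there are two cases. If all $n_j$ are odd, all exponents $n_j+1$ are even and the sign is $1$. If all $n_j$ are even, each transposition has determinant $(-1)^d=1$ on $\mathbb Z^n$, so $\det\sigma=1$, and the sign is $\prod_j\det h_j=\det h=\det g$.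

In both cases the stabilizer of $D$ in $\Gamma$ preserves the orientation of $P_D$. Since $\Gamma$ is transitive on $\mathcal D_\lambda$, an orientation of one locus can be transported to all others without ambiguity, and the result is $\Gamma$-invariant. For arbitrary $g\in GL_n(\mathbb Z)$ and $D\in\mathcal D_\lambda$ choose $\gamma\in\Gamma$ with $\gamma D=gD$. Then $g'=\gamma^{-1}g$ stabilizes $D$ and $\det g'=\det g$, and the sign of $g:P_D\to P_{gD}$ is the sign of $g'$ on $P_D$, computed above.
\end{proof}

\begin{remark}\label{rem:exact}
Admissibility is also necessary for a $\Gamma$-invariant orientation. If $n_i\not\equiv n_j\pmod 2$, an element $h$ with $\det h_i=\det h_j=-1$ and trivial on the other members lies in $\Gamma$ and has sign $(-1)^{n_i+n_j}=-1$. If (i) holds and a repeated value $d$ has $d(d+1)/2$ odd, let $\sigma$ exchange two members of rank $d$; it has sign $-1$. For $d$ even, $\sigma\in\Gamma$. For $d$ odd, compose $\sigma$ with an $h$ of determinant $-1$, which has sign $1$ because all parts are odd.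
\end{remark}

\subsection*{The class $\eta_\lambda$}
Let $\lambda$ be admissible, so that $S$ is oriented. For a compactly supported form $\omega$ on $M$, the form $s^*\omega$ is compactly supported because $s$ is proper. By Stokes' theorem, $\omega\mapsto\int_Ss^*\omega$ is then a linear functional on $H_c^{d_n-N}(M,\mathbb R)$. By (d) there is a unique class $\eta\in H^N(M,\mathbb R)$ with
\begin{equation}\label{eq:eta}
\int_M\eta\wedge\omega=\int_Ss^*\omega\qquad\text{for all closed }\omega\in\Omega_c^{d_n-N}(M);
\end{equation}
we also write $\eta$ for a closed form that represents it. An element $g\in GL_n(\mathbb Z)$ normalizes $\Gamma'$, so it acts on $M$ and on $S$, and it commutes with $s$. If it changes the orientations by the signs $\varepsilon_M$ and $\varepsilon_S$, then for closed $\omega$ as above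
\[
\int_Mg^*\eta\wedge\omega=\varepsilon_M\int_M\eta\wedge(g^{-1})^*\omega=\varepsilon_M\int_S(g^{-1})^*s^*\omega=\varepsilon_M\varepsilon_S\int_Ss^*\omega ,
\]
and the uniqueness in \eqref{eq:eta} gives
\begin{equation}\label{eq:geta}
g^*\eta=\varepsilon_M\varepsilon_S\,\eta\quad\text{in }H^N(M,\mathbb R).
\end{equation}
For $g\in\Gamma$ both signs are $1$. By \eqref{eq:inv}, $\eta$ is the restriction of a unique class $\eta_\lambda\in H^N(\Gamma,\mathbb R)$. It depends on $\lambda$ and on the chosen orientations, but on no ordering of $\lambda$.

\section{Orthogonal splittings of forms in the cusp}\label{sec:cusp}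

Fix a composition $\mu=(\mu_1,\dots,\mu_r)$ of $n$, with $E_i$, $F_i$, $U=U_\mu$ and $K$ as in the introduction, and put $D^0=\{E_1,\dots,E_r\}$. Elements of $P_{D^0}$ are written $y=y_1\perp\dots\perp y_r$, where $y_i\in P_{\mu_i}$ is the restriction of $y$ to $E_i$. We want to find all decompositions $D$ whose locus meets a suitable $U(\mathbb R)$-orbit. Since the intersection number will be computed with differential forms, we need the answer for all orbits in a small family. The first step is to parametrize the orbits.

\begin{lemma}[Block reduction]\label{lem:block}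
The map $U(\mathbb R)\times P_{D^0}\to P_n$, $(u,y)\mapsto uy$, is a diffeomorphism. If $x=uy$, then $u(E_i\otimes\mathbb R)$ is the $x$-orthogonal complement of $F_{i-1}\otimes\mathbb R$ in $F_i\otimes\mathbb R$.
\end{lemma}

\begin{proof}
Let $x\in P_n$ and let $W_i$ be the $x$-orthogonal complement of $F_{i-1}\otimes\mathbb R$ in $F_i\otimes\mathbb R$. For $u\in U(\mathbb R)$, the form $u^{-1}x$ lies in $P_{D^0}$ if and only if the spaces $u(E_i\otimes\mathbb R)$ are pairwise $x$-orthogonal. As $u$ preserves the flag, $u(E_1\otimes\mathbb R),\dots,u(E_i\otimes\mathbb R)$ span $F_i\otimes\mathbb R$, so this holds if and only if $u(E_i\otimes\mathbb R)=W_i$ for all $i$. There is exactly one such $u$: since $u$ acts trivially on $F_i/F_{i-1}$, its restriction to $E_i\otimes\mathbb R$ must be the inverse of the isomorphism $W_i\to(F_i/F_{i-1})\otimes\mathbb R\cong E_i\otimes\mathbb R$, and these inverses do define an element of $U(\mathbb R)$. Its entries solve a linear system whose matrices are the Gram matrices of $x$ on the $F_{i-1}$, so $u$ and $y=u^{-1}x$ depend smoothly on $x$.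
\end{proof}

Let $\pi:P_n\to P_{D^0}$ be the smooth map $\pi(uy)=y$. It is $U(\mathbb R)$-invariant, it is the identity on $P_{D^0}$, and its fibers are the orbits of $U(\mathbb R)$.

\subsection*{Choice of the family of orbits}
In the rank four example two properties were used: the flag could be recovered from the short vectors of the form, and the graded pieces were indecomposable. We arrange both. By Lemma~\ref{lem:indec} choose indecomposable forms $A_i\in P_{\mu_i}$ on the $E_i$. Choose $a>0$ with $A_i(v)\ge a$ for all $i$ and all non-zero $v\in E_i$. By compactness of $K$ choose $b>0$ with $\sum_pA_p(w_p)\le b$ whenever $w_p\in E_p\otimes\mathbb R$ are the components of a vector $\kappa^{-1}e$, with $\kappa\in K$ and $e$ a standard basis vector. Choose $0<t_1\le\dots\le t_r$ with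
\begin{equation}\label{eq:t}
t_{i+1}\,a>4b\,t_i\qquad(1\le i<r),
\end{equation}
and put $x_0=t_1A_1\perp\dots\perp t_rA_r$. Multiples of indecomposable forms are indecomposable, and indecomposability is an open condition. So there is a compact neighborhood $B$ of $x_0$ in $P_{D^0}$ such that for all $y\in B$ and all $i$ the form $y_i$ is indecomposable and $\frac12t_iA_i\le y_i\le2t_iA_i$.

\begin{lemma}[Short vectors]\label{lem:short}
Put $c_i=2bt_i$. For every $x\in U(\mathbb R)B$ and every $i$, the set $\{v\in\mathbb Z^n:x(v)\le c_i\}$ is contained in $F_i$ and generates $F_i$.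
\end{lemma}

\begin{proof}
Write $x=\gamma\kappa y$ with $\gamma\in U(\mathbb Z)$, $\kappa\in K$, $y\in B$. Replacing $x$ by $\gamma^{-1}x$ moves the set by $\gamma^{-1}$, which preserves $F_i$; so we may assume $x=\kappa y$. Let $e\in F_i$ be a standard basis vector. The components $w_p$ of $\kappa^{-1}e$ vanish for $p>i$, so
\[
x(e)=y(\kappa^{-1}e)=\sum_{p\le i}y_p(w_p)\le\sum_{p\le i}2t_pA_p(w_p)\le2t_ib=c_i .
\]
Thus the set contains a basis of $F_i$. Now let $v\in\mathbb Z^n$ lie outside $F_i$, say $v\in F_j\setminus F_{j-1}$ with $j>i$. The vector $\kappa^{-1}v$ has the same $E_j$-component $v_j$ as $v$, and $v_j$ is integral and non-zero. By \eqref{eq:t},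
\[
x(v)=y(\kappa^{-1}v)\ge y_j(v_j)\ge\tfrac12t_ja\ge\tfrac12t_{i+1}a>c_i .\qedhere
\]
\end{proof}

Orthogonal projections shorten vectors, so every orthogonal splitting of such a form is compatible with the flag. Indecomposability then forces each graded piece into a single summand.

\begin{lemma}[Splittings in the cusp]\label{lem:split}
Let $x\in U(\mathbb R)B$, and let $D=\{D_1,\dots,D_l\}$ be a decomposition with $x\in P_D$. Then there is a surjection $i\mapsto j(i)$ from $\{1,\dots,r\}$ to $\{1,\dots,l\}$ with $\operatorname{rk}D_j=\sum_{j(i)=j}\mu_i$ for all $j$. If $l=r$, then $D=\gamma D^0$ for a unique $\gamma\in U(\mathbb Z)$.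
\end{lemma}

\begin{proof}
Write $x=uy$ with $u\in U(\mathbb R)$, $y\in B$, and let $p_j:\mathbb Z^n\to D_j$ be the projections. If $v\in\mathbb Z^n$ and $x(v)\le c_i$, then $p_jv\in\mathbb Z^n$ and $x(p_jv)\le x(v)\le c_i$, so $p_jv\in F_i$ by Lemma~\ref{lem:short}. Such $v$ generate $F_i$, so $p_j(F_i)\subset F_i$. Hence $F_i=\bigoplus_j(F_i\cap D_j)$ for all $i$, and
\begin{equation}\label{eq:graded}
F_i/F_{i-1}=\bigoplus_j\,(F_i\cap D_j)/(F_{i-1}\cap D_j).
\end{equation}

Give $F_i/F_{i-1}$ the quotient form: the value on the class of $v\in F_i$ is $x(v')$, where $v'$ is the orthogonal projection of $v$ to the complement $W_i$ of $F_{i-1}\otimes\mathbb R$ in $F_i\otimes\mathbb R$. We claim that \eqref{eq:graded} is an orthogonal sum. The space $F_{i-1}\otimes\mathbb R$ is the orthogonal sum of the spaces $(F_{i-1}\cap D_{j'})\otimes\mathbb R$. A vector $v\in F_i\cap D_j$ is orthogonal to those with $j'\ne j$, so its projection $v-v'$ to $F_{i-1}\otimes\mathbb R$ lies in $D_j\otimes\mathbb R$, and then so does $v'$. Vectors from different summands of \eqref{eq:graded} therefore have orthogonal projections to $W_i$.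

By Lemma~\ref{lem:block}, $W_i=u(E_i\otimes\mathbb R)$. For $e\in E_i$ the vector $ue\in W_i$ has the same class as $e$ modulo $F_{i-1}\otimes\mathbb R$, and $x(ue)=y(e)=y_i(e)$. So under $F_i/F_{i-1}\cong E_i$ the quotient form is $y_i$, which is indecomposable. Exactly one summand in \eqref{eq:graded} is therefore non-zero; call its index $j(i)$. It has rank $\mu_i$. Adding up the ranks along the filtration $F_i\cap D_j$ of $D_j$ gives the formula for $\operatorname{rk}D_j$, and $j(\cdot)$ is surjective because every $D_j$ is non-zero.

Suppose $l=r$. Then $j(\cdot)$ is a bijection, and we relabel so that $j(i)=i$. The filtration $F_i\cap D_j$ of $D_j$ jumps only at $i=j$, so $F_i\cap D_j$ is $0$ for $i<j$ and $D_j$ for $i\ge j$. Hence $F_i=D_1\oplus\dots\oplus D_i$, and $D_i\to F_i/F_{i-1}\cong E_i$ is an isomorphism. The inverse isomorphisms $E_i\to D_i$ add up to an automorphism $\gamma$ of $\mathbb Z^n$ that preserves the flag and is trivial on the graded pieces. So $\gamma\in U(\mathbb Z)$ and $\gamma D^0=D$. For uniqueness let $\delta\in U(\mathbb Z)$ with $\delta D^0=D^0$. Then $\delta E_i$ is one of the blocks,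 contained in $F_i$ but not in $F_{i-1}$, so $\delta E_i=E_i$. Since $\delta$ is trivial on $F_i/F_{i-1}\cong E_i$, it is the identity on each $E_i$.
\end{proof}

The uniqueness and integrality of $\gamma$ are a feature of level one: the lattice is all of $\mathbb Z^n$, every complement of $F_{i-1}$ in $F_i$ is a $U(\mathbb Z)$-translate of $E_i$, and so there is one orbit of intersections.

\section{The intersection number}\label{sec:int}

\begin{proposition}\label{prop:int}
Let $\lambda$ be an admissible partition of $n$ and $\mu$ a composition of $n$ with $e_2(\mu)=e_2(\lambda)$. Then $\langle\eta_\lambda,[U_\mu]\rangle=\pm1$ if $\mu$ is an ordering of $\lambda$, and $\langle\eta_\lambda,[U_\mu]\rangle=0$ otherwise.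
\end{proposition}

Put $N=e_2(\lambda)$ and keep the notation of Sections~\ref{sec:dual} and \ref{sec:cusp}. The class $\eta$ is known only through \eqref{eq:eta}, that is, through its integrals against compactly supported forms. The plan is to write the evaluation on the nilmanifold as such an integral, against a form $\theta$ concentrated near the nilmanifold, and then to compute $\int_Ss^*\theta$ with Lemma~\ref{lem:split}.

\subsection*{The cycle at level three}
Let $U'=U(\mathbb Z)\cap\Gamma'$, let $\iota=[U(\mathbb Z):U']$, and let $T'=U'\backslash U(\mathbb R)$, a compact manifold of dimension $N$. An orientation of $U(\mathbb R)$ is preserved by left translations, as the group is connected; it orients $T'$ and $T$ and fixes the sign of $[U_\mu]$. For $x\in P_n$ let $f_x:T'\to M$ be induced by the $U'$-equivariant map $u\mapsto ux$. By fact (a), $(f_x)_*[T']\in H_N(M,\mathbb R)=H_N(\Gamma',\mathbb R)$ is the image of the fundamental class of $U'$; in particular it does not depend on $x$. The covering $T'\to T$ has degree $\iota$, so this class maps to $\iota\,[U_\mu]$ in $H_N(\Gamma,\mathbb R)$. Since $\eta$ is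 the restriction of $\eta_\lambda$,
\begin{equation}\label{eq:level}
\int_{T'}f_x^*\eta=\iota\,\langle\eta_\lambda,[U_\mu]\rangle\qquad\text{for all }x\in P_n .
\end{equation}

\subsection*{Unfolding}
Forms adapted to the orbits of $U(\mathbb R)$ are invariant under $U'$ but not under $\Gamma'$. Summation over cosets makes them invariant.

\begin{lemma}\label{lem:unfold}
Let $\Gamma'$ act freely, properly discontinuously and preserving the orientation on an oriented manifold $Y$. Let $\beta$ be a $U'$-invariant form on $Y$ with support in $U'Q$ for a compact set $Q$. Then $\Sigma\beta=\sum_{\gamma\in U'\backslash\Gamma'}\gamma^*\beta$ is a locally finite sum and descends to a compactly supported form on $\Gamma'\backslash Y$, which is closed if $\beta$ is closed. If $\beta$ has top degree, then $\int_{\Gamma'\backslash Y}\Sigma\beta=\int_{U'\backslash Y}\beta$.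
\end{lemma}

\begin{proof}
The form $\gamma^*\beta$ depends only on the coset $U'\gamma$. If it does not vanish on a compact set $Q'$, the coset contains an element $\gamma'$ with $\gamma'Q'\cap Q\ne\emptyset$, and there are finitely many such $\gamma'$. So the sum is locally finite and commutes with $d$. Right multiplication permutes the cosets, so $\Sigma\beta$ is $\Gamma'$-invariant, and its support lies in $\Gamma'Q$. For the integral, a partition of unity on the image of $Q$ in $U'\backslash Y$ reduces us to the case $\beta=\sum_{u'\in U'}u'^*\beta_0$, where $\beta_0$ has compact support in an open set $V$ with $\gamma V\cap V=\emptyset$ for $1\ne\gamma\in\Gamma'$. Then $\Sigma\beta=\sum_{\gamma\in\Gamma'}\gamma^*\beta_0$, and both integrals equal $\int_V\beta_0$.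
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:int}]
\emph{Orientations.} Orient $P_{D^0}$; if $\mu$ is an ordering of $\lambda$, then $D^0\in\mathcal D_\lambda$ and we take the orientation from $\hat S$. Orient $U(\mathbb R)$ so that the diffeomorphism of Lemma~\ref{lem:block} preserves orientation. It induces $U'\backslash P_n\cong T'\times P_{D^0}$.

\emph{A form dual to the cycle.} Since $e_2(\mu)=N$, the dimension of $P_{D^0}$ is $d_n-N$. Let $\rho$ be a form of top degree on $P_{D^0}$ with support in $B$ and $\int\rho=1$. Then $\pi^*\rho$ is closed and $U(\mathbb R)$-invariant, with support in $U(\mathbb R)B$. Let $K'$ be the union of the translates of $K$ by representatives of $U'\backslash U(\mathbb Z)$. Then $U(\mathbb R)=U'K'$, and $U(\mathbb R)B=U'Q$ with $Q=K'B$ compact. By Lemma~\ref{lem:unfold}, $\Sigma\pi^*\rho$ descends to a closed form $\theta\in\Omega_c^{d_n-N}(M)$.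

Let $\tilde\eta$ be the pull-back to $P_n$ of a closed form that represents $\eta$. It is $\Gamma'$-invariant, so $\Sigma(\tilde\eta\wedge\pi^*\rho)=\tilde\eta\wedge\Sigma\pi^*\rho$. Lemma~\ref{lem:unfold}, Fubini's theorem on $T'\times P_{D^0}$ and \eqref{eq:level} give
\begin{equation}\label{eq:left}
\int_M\eta\wedge\theta=\int_{U'\backslash P_n}\tilde\eta\wedge\pi^*\rho=\int_{P_{D^0}}\Big(\int_{T'}f_y^*\eta\Big)\rho(y)=\iota\,\langle\eta_\lambda,[U_\mu]\rangle .
\end{equation}
In the middle equality, $\rho$ has top degree on $P_{D^0}$, so only the component of $\tilde\eta$ along the factor $T'$ contributes, and on $T'\times\{y\}$ this component is $f_y^*\eta$.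

\emph{Evaluation on $S$.} The form $\hat s^*\pi^*\rho$ on $\hat S$ has top degree, it is $U'$-invariant, and its support lies in $\hat s^{-1}(U'Q)=U'\hat s^{-1}(Q)$, where $\hat s^{-1}(Q)$ is compact. As $\hat s$ is equivariant, $\hat s^*\Sigma\pi^*\rho=\Sigma\hat s^*\pi^*\rho$, and this form is the pull-back of $s^*\theta$. By \eqref{eq:left}, \eqref{eq:eta} and Lemma~\ref{lem:unfold} for $Y=\hat S$,
\begin{equation}\label{eq:right}
\iota\,\langle\eta_\lambda,[U_\mu]\rangle=\int_Ss^*\theta=\int_{U'\backslash\hat S}\hat s^*\pi^*\rho .
\end{equation}
The integrand vanishes on the component $P_D$ of $\hat S$ unless $P_D$ meets $U(\mathbb R)B$.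

\emph{The case that $\mu$ is not an ordering of $\lambda$.} Suppose that $P_D$ meets $U(\mathbb R)B$ for some $D\in\mathcal D_\lambda$. By Lemma~\ref{lem:split}, $\lambda$ arises from $\mu$ by grouping the parts and adding within each group. If all groups had one element, $\mu$ would be an ordering of $\lambda$. So some group has at least two elements, the sum of the squares of the parts strictly increases, and $e_2(\lambda)<e_2(\mu)$, a contradiction. Hence the integrand in \eqref{eq:right} vanishes identically.

\emph{The case that $\mu$ is an ordering of $\lambda$.} Every $D\in\mathcal D_\lambda$ has $r$ members, so by Lemma~\ref{lem:split} only the components $P_{\gamma D^0}$ with $\gamma\in U(\mathbb Z)$ contribute, and $U(\mathbb Z)$ permutes them simply transitively. Their image in $U'\backslash\hat S$ is therefore the disjoint union of $\iota$ components $P_{\gamma D^0}$, one for each coset in $U'\backslash U(\mathbb Z)$, each embedded. The diffeomorphism $\gamma:P_{D^0}\to P_{\gamma D^0}$ preserves orientation by Lemma~\ref{lem:orient}, since $\gamma\in\Gamma$, and $\pi(\gamma y)=y$. So each component contributes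
\[
\int_{P_{\gamma D^0}}\pi^*\rho=\int_{P_{D^0}}\gamma^*\pi^*\rho=\int_{P_{D^0}}\rho=1 .
\]
The right side of \eqref{eq:right} equals $\iota$. Thus $\langle\eta_\lambda,[U_\mu]\rangle=1$ for the orientation of $U(\mathbb R)$ chosen here, and $\pm1$ in general.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1) and (2)]
Part (1) is the first case of Proposition~\ref{prop:int}. For (2), choose an ordering $\mu(\lambda)$ of each admissible partition $\lambda$ of $n$ with $e_2(\lambda)=N$. By the proposition the matrix $\langle\eta_\lambda,[U_{\mu(\lambda')}]\rangle$ is diagonal with entries $\pm1$. So the classes $\eta_\lambda$ are linearly independent in $H^N(\Gamma,\mathbb R)$, and $H^N(\Gamma,\mathbb C)=H^N(\Gamma,\mathbb R)\otimes\mathbb C$.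
\end{proof}

With part (1), the proof of Theorem~\ref{thm:A} is complete.

\section{Parity, the action of $GL_n(\mathbb Z)$, and supports}\label{sec:sym}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Suppose $\mu_i\not\equiv\mu_j\pmod2$. Let $g=(g_1,\dots,g_r)$ be block diagonal and integral, with $\det g_i=\det g_j=-1$ and $g_p=1$ for $p\ne i,j$. Then $g\in\Gamma$, and conjugation by $g$ is an automorphism of $U(\mathbb R)$ that preserves $U(\mathbb Z)$. On $\operatorname{Lie}U(\mathbb R)=\bigoplus_{p<q}\operatorname{Hom}(E_q,E_p)\otimes\mathbb R$ it acts by $\varphi\mapsto g_p\varphi g_q^{-1}$, with determinant $(\det g_p)^{\mu_q}(\det g_q)^{-\mu_p}$ on the summand $(p,q)$. Up to the signs of the exponents, which do not matter, $\det g_p$ occurs with total exponent $\sum_{q\neq p}\mu_q=n-\mu_p$. The determinant is therefore $(-1)^{(n-\mu_i)+(n-\mu_j)}=-1$. So conjugation by $g$ reverses the orientation of $T$ and sends the fundamental class of $U(\mathbb Z)$ to its negative. By fact (c), $[U_\mu]=-[U_\mu]$, and $[U_\mu]=0$. For pairwise distinct parts condition (ii) is empty, so equal parity means admissible, and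 then $[U_\mu]\neq0$ by part (1).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(4)]
The action of $g\in GL_n(\mathbb Z)$ on $H^*(M,\mathbb R)=H^*(\Gamma',\mathbb R)$ is the one induced by conjugation, and it is compatible with \eqref{eq:inv}. We apply \eqref{eq:geta}. The element $g$ acts on quadratic forms in $n$ variables with determinant $(\det g)^{-(n+1)}$, so $\varepsilon_M=(\det g)^{n+1}$, and $\varepsilon_S$ is given by Lemma~\ref{lem:orient}. If all parts are even, $n$ is even and $\varepsilon_M\varepsilon_S=\det g\cdot\det g=1$. If all parts are odd, $\varepsilon_M\varepsilon_S=(\det g)^{n+1}$.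
\end{proof}

For part (5) the point is that the cycle can be pushed into the cusp without changing its class. We must work on $X$ and not on $P_n$, where scaling moves every cycle to infinity. Forms of determinant $1$ are a section of $P_n\to X$, so $P_n\cong X\times\mathbb R_{>0}$ equivariantly; hence $X$ is contractible, $\Gamma'$ acts on it freely and properly discontinuously, and $H^*(\Gamma',\mathbb R)=H^*(\Gamma'\backslash X,\mathbb R)$.

\begin{proof}[Proof of Theorem~\ref{thm:B}(5)]
Let $\mu=(n_1,\dots,n_k)$ be an ordering of $\lambda$, $k\ge2$. For $x\in P_n$ let $\bar f_x:T'\to\Gamma'\backslash X$ be induced by $u\mapsto ux$. Suppose that the restriction of $\eta_\lambda$ is represented by a closed form $\alpha$ on $\Gamma'\backslash X$ with compact support $Z$. As in \eqref{eq:level}, fact (a) and part (1) give $\int_{T'}\bar f_x^{\,*}\alpha=\pm\iota\neq0$ for every $x$. It suffices to find $x$ with $\bar f_x(T')\cap Z=\emptyset$.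

Let $\det x$ be the determinant of the Gram matrix, and put
\[
\phi(x)=\min_{0\ne v\in\mathbb Z^n}x(v)\,/\,(\det x)^{1/n}.
\]
This function is invariant under scaling and under $\Gamma$, so it lives on $\Gamma'\backslash X$. The set $Z$ lies in the image of a compact $Q\subset P_n$, on which $x(v)\ge c|v|^2\ge c$ for non-zero integral $v$ and $\det x$ is bounded above. So $\phi\ge c'>0$ on $Z$. Now let $x_t=t(\xi_1^2+\dots+\xi_{n_1}^2)+\xi_{n_1+1}^2+\dots+\xi_n^2$. Every $u\in U(\mathbb R)$ fixes $e_1\in F_1$ and has determinant $1$, so $(ux_t)(e_1)=t$ and $\det(ux_t)=t^{n_1}$. Hence $\phi(ux_t)\le t^{1-n_1/n}$ for all $u$. Since $k\ge2$, we have $n_1<n$, and for small $t$ the bound is less than $c'$. Then $\bar f_{x_t}(T')$ misses $Z$.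
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}(1) and (2)]
By fact (b), $H^*(GL_n(\mathbb Z),\mathbb C)$ is the subspace of $H^*(SL_n(\mathbb Z),\mathbb C)$ on which $GL_n(\mathbb Z)$ acts trivially, and $H^*(GL_n(\mathbb Z),\mathbb C\otimes\det)$ is the subspace on which it acts by $\det$. Take $\lambda=\{m-1,m+1\}$, or $\{2\}$ for $m=1$; then $\eta_\lambda\neq0$ by Theorem~\ref{thm:B}(1). For $m$ odd the parts are even and $\eta_\lambda$ is invariant. For $m$ even the parts are odd and $\eta_\lambda$ transforms by $\det^{\,2m+1}=\det$. This proves (1). The partition $\{m,m\}$ is admissible if and only if $m\equiv0,3\pmod4$, and $e_2=m^2$; this proves (2).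
\end{proof}

\section{Partitions of $2m$ with $e_2=m^2-1$}\label{sec:count}

To get many classes in one degree we need many admissible partitions of $2m$ with $e_2=m^2-1$. For $m$ odd, $\{m-1,m+1\}$ has even parts, and we look for partitions $\{2a_1,2a_2,2a_3\}$ into at most three even parts. For example, for $m=9$ the triples $(0,4,5)$ and $(1,2,6)$ both have sum $9$ and $a_1a_2+a_2a_3+a_3a_1=20$, so $\{8,10\}$ and $\{2,4,12\}$ give $\dim H^{80}(SL_{18}(\mathbb Z),\mathbb C)\ge2=c(9)$. On the plane of triples with fixed sum, the second symmetric function is a definite binary quadratic expression with hexagonal symmetry, and counting solutions becomes counting Eisenstein integers of given norm.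

We recall the classical count. Let $\chi(e)=0,1,-1$ according as $e\equiv0,1,2\pmod3$. The ring $\mathbb Z[\frac{1+\sqrt{-3}}2]$ consists of the numbers $(v+w\sqrt{-3})/2$ with integers $v\equiv w\pmod2$, of norm $(v^2+3w^2)/4$, and the number of elements of norm $R\ge1$ is $6\sum_{e\mid R}\chi(e)$.

\begin{proof}[Proof of Corollary~\ref{cor:C}(3)]
Let $m=2t+1\ge3$, and put $R=(m^2+3)/4=t^2+t+1$. Let $\mathcal T$ be the set of triples $(a_1,a_2,a_3)\in\mathbb Z^3$ with
\[
a_1+a_2+a_3=m,\qquad4(a_1a_2+a_2a_3+a_3a_1)=m^2-1 .
\]

\emph{Reduction to a norm equation.} Let $a_1+a_2+a_3=m$, and put $w=a_1-a_2$, $v=m-3a_3$. From $4a_1a_2=(m-a_3)^2-w^2$ and $4a_3(a_1+a_2)=4a_3(m-a_3)$ we get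
\[
4(a_1a_2+a_2a_3+a_3a_1)=m^2+2ma_3-3a_3^2-w^2 .
\]
The second condition thus reads $3a_3^2-2ma_3+w^2=1$; multiplying by $3$ and adding $m^2$ turns it into
\begin{equation}\label{eq:norm}
v^2+3w^2=m^2+3=4R .
\end{equation}
Conversely, let $(v,w)$ be an integer solution of \eqref{eq:norm} with $v\equiv m\pmod3$, and put $a_3=(m-v)/3$. As $v^2+3w^2$ is even, $v\equiv w\pmod2$. Also $a_3\equiv3a_3=m-v\equiv m-w\pmod2$, so $m-a_3\equiv w\pmod2$, and $a_1,a_2=\frac12(m-a_3\pm w)$ are integers. Hence $\mathcal T$ is in bijection with the solutions of \eqref{eq:norm} with $v\equiv m\pmod3$.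

\emph{The entries are non-negative and distinct.} Since $m>1$, we have $m^2<m^2+3<(m+1)^2$. So $|v|<m+1$, which gives $a_3>-\frac13$ and $a_3\ge0$. If $a_1=a_2$, then $w=0$ and $v^2=m^2+3$ would be a square strictly between consecutive squares. The conditions that define $\mathcal T$ are symmetric, so all entries are non-negative and pairwise distinct, and the symmetric group $S_3$ acts freely on $\mathcal T$. Each of the $|\mathcal T|/6$ unordered triples gives, after a possible zero is dropped, a partition $\{2a_1,2a_2,2a_3\}$ of $2m$ into distinct even parts with $e_2=m^2-1$. These partitions are admissible and pairwise different. By Theorem~\ref{thm:B}(2), the dimension is at least $|\mathcal T|/6$.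

\emph{Counting.} All solutions of \eqref{eq:norm} have $v\equiv w\pmod 2$, so they correspond to the elements of norm $R$, and there are $6\sum_{e\mid R}\chi(e)$ of them. Let $p\neq3$ be a prime that divides $R=t^2+t+1$. Then $t^3\equiv1\pmod p$, and $t\not\equiv1\pmod p$ since otherwise $p\mid3$. So $t$ has order $3$ in $(\mathbb Z/p)^\times$ and $p\equiv1\pmod3$. Consequently $\chi(e)=1$ for every divisor $e$ of $R$ that is prime to $3$.

If $3\nmid m$, then $3\nmid R$, and there are $6\tau(R)$ solutions. They satisfy $v^2\equiv m^2\not\equiv0\pmod3$, so exactly one of $(v,w)$ and $(-v,w)$ has first entry congruent to $m$. Hence $|\mathcal T|=3\tau(R)$ and $|\mathcal T|/6=\frac12\tau(R)$.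

If $3\mid m$, then $R=3R'$ with $4R'=m^2/3+1\equiv1\pmod3$, so $R'=(m^2+3)/12$ is prime to $3$. The divisors of $R$ prime to $3$ are those of $R'$, and there are $6\tau(R')$ solutions. All have $v^2\equiv0\pmod 3$, so $v\equiv0\equiv m\pmod3$. Hence $|\mathcal T|/6=\tau(R')$.

\emph{Unboundedness.} Let $p_1,\dots,p_r$ be distinct primes congruent to $1$ modulo $3$; there are infinitely many such primes. The cyclic group $(\mathbb Z/p_i)^\times$ has an element $t_i$ of order $3$, which is a root of $t^2+t+1$ modulo $p_i$. By the Chinese remainder theorem there is $t\ge1$ with $t\equiv t_i\pmod{p_i}$ for all $i$ and $t\equiv0\pmod3$. Then $m=2t+1\ge3$ is odd and prime to $3$, all $p_i$ divide $R$, and $c(m)=\frac12\tau(R)\ge2^{r-1}$.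
\end{proof}

\begin{thebibliography}{1}

\bibitem{SLn}
\emph{On the cohomology of $SL_n(\mathbb Z)$ beyond the stable range},
\texttt{http://homepage.univie.ac.at/harald.grobner/papers/Note\_SLn.pdf}

\end{thebibliography}
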